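\title{Finite G-dimension of local homomorphisms is not transitive}

\begin{abstract}
We show that the composite of two local homomorphisms of finite G-dimension can have infinite G-dimension. Over every field $k$ we construct finite-dimensional local $k$-algebras $A\to R\to S$ such that $R$ is free over $A$, $S$ is totally reflexive over $R$, and $\operatorname{Ext}^i_A(S,A)\neq0$ for all $i\ge1$. The construction tensors two square-zero matrices. It rests on a $2\times2$ matrix over a ten-dimensional algebra whose kernel equals its image, while the kernel of its transpose is larger than the image. We also obtain counterexamples in which both maps are surjective, and we show that no example of the first kind exists when the closed fiber of the free map is Gorenstein.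
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All rings in this paper are commutative and Noetherian, and a \emph{finite} module is a finitely generated one.

Let $T$ be a local ring. A finite $T$-module $L$ is \emph{totally reflexive} if the biduality map
\[
L\to\operatorname{Hom}_T(\operatorname{Hom}_T(L,T),T),\qquad l\mapsto[f\mapsto f(l)],
\]
is an isomorphism and $\operatorname{Ext}^i_T(L,T)=0=\operatorname{Ext}^i_T(\operatorname{Hom}_T(L,T),T)$ for all $i>0$. These are the modules that behave like finite free modules under the functor $\operatorname{Hom}_T(-,T)$. The \emph{G-dimension} $\operatorname{G-dim}_TL$ of a finite $T$-module $L$, in the sense of Auslander and Bridger, is the infimum of the lengths $n$ of resolutions $0\to G_n\to\cdots\to G_0\to L\to0$ by totally reflexive modules; it is $\infty$ if there is no such resolution.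

Finite free modules are totally reflexive, so $\operatorname{G-dim}_TL\le\operatorname{pd}_TL$. Two small rings show what else can happen. Over $D=k[\varepsilon]/(\varepsilon^2)$, with $k$ a field, the complex $\cdots\to D\xrightarrow{\varepsilon}D\xrightarrow{\varepsilon}D\to\cdots$ is exact and is its own dual. Hence $k$ is totally reflexive (Lemma~\ref{lem:acyclic} below), although half of this complex is an infinite minimal free resolution of $k$. Over $B=k[u,v]/(u,v)^2$ the maximal ideal is $\mathfrak n\cong k^2$. In the exact sequence $0\to\operatorname{Hom}_B(k,B)\to B\to\operatorname{Hom}_B(\mathfrak n,B)\to\operatorname{Ext}^1_B(k,B)\to0$ the first three terms have dimensions $2,3,4$, so $\operatorname{Ext}^1_B(k,B)\ne0$, and $\operatorname{Ext}^{i+1}_B(k,B)\cong\operatorname{Ext}^i_B(\mathfrak n,B)\cong\operatorname{Ext}^i_B(k,B)^2$ for $i\ge1$. These modules never vanish, and this forces $\operatorname{G-dim}_Bk=\infty$ (fact (G3) of Section~\ref{sec:facts}).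

Now let $\varphi\colon(R,\mathfrak m)\to(S,\mathfrak n)$ be a local homomorphism. The $R$-module $S$ need not be finite, so $\operatorname{G-dim}_RS$ need not be defined. One repairs this by enlarging $R$ in a homologically harmless way. Let $\grave\varphi\colon R\to\widehat S$ be the \emph{semi-completion} of $\varphi$, that is, $\varphi$ followed by the map from $S$ to its $\mathfrak n$-adic completion. A \emph{Cohen factorization} of $\grave\varphi$ is a factorization
\[
R\xrightarrow{\dot\varphi}R'\xrightarrow{\varphi'}\widehat S
\]
in which $\dot\varphi$ is a flat local homomorphism with regular closed fiber $R'/\mathfrak mR'$, the ring $R'$ is complete, and $\varphi'$ is surjective. By a theorem of Avramov, Foxby and Herzog, such a factorization exists. The \emph{G-dimension of $\varphi$}, in the sense of Iyengar and Sather-Wagstaff, is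
\[
\operatorname{G-dim}\varphi=\operatorname{G-dim}_{R'}\widehat S-\operatorname{edim}(R'/\mathfrak mR'),
\]
where $\operatorname{edim}$ is the embedding dimension, the minimal number of generators of the maximal ideal. It is known that whether $\operatorname{G-dim}\varphi$ is finite does not depend on the choice of Cohen factorization, and we use this fact. The correction term makes a finite value independent of the choice as well. Indeed, a nonzero finite module $L$ of finite G-dimension over a local ring $T$ satisfies $\operatorname{G-dim}_TL=\operatorname{depth}T-\operatorname{depth}_TL$, and $\operatorname{depth}R'=\operatorname{depth}R+\operatorname{edim}(R'/\mathfrak mR')$ because $\dot\varphi$ is flat with regular fiber; so a finite $\operatorname{G-dim}\varphi$ equals $\operatorname{depth}R-\operatorname{depth}S$. If $\varphi$ is a surjection of complete local rings, then $R=R\to S$ is a Cohen factorization and $\operatorname{G-dim}\varphi=\operatorname{G-dim}_RS$.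

We consider the following question on the transitivity of G-dimension, taken from \cite{CMDG}.

\begin{quote}
Let $\psi\colon Q\to R$ and $\varphi\colon R\to S$ be local homomorphisms such that $\operatorname{G-dim}\psi$ and $\operatorname{G-dim}\varphi$ are finite. Is $\operatorname{G-dim}\varphi\psi$ finite?
\end{quote}

To see why one might expect a positive answer, let $Q\to R\to S$ be surjections of complete local rings. If $\operatorname{pd}_QR$ and $\operatorname{pd}_RS$ are finite, take a finite free resolution of $S$ over $R$. Its terms have finite projective dimension over $Q$, and an induction along the syzygies shows that $\operatorname{pd}_QS$ is finite. The same induction, run with fact (G4) of Section~\ref{sec:facts}, gives $\operatorname{G-dim}_QS<\infty$ when $\operatorname{G-dim}_QR$ and $\operatorname{pd}_RS$ are finite. If only $\operatorname{G-dim}_RS$ is finite, the terms of the resolution are totally reflexive $R$-modules, and the induction needs them to have finite G-dimension over $Q$. This is where transitivity breaks down, and it does so already when the first map is finite and free.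

\begin{theorem}\label{thm:main}
For every field $k$ there are finite-dimensional local $k$-algebras $A,R,S$ with residue field $k$ and local homomorphisms $A\xrightarrow{\psi}R\xrightarrow{\varphi}S$ such that $R$ is a finite free $A$-module, $S$ is a totally reflexive $R$-module, $\operatorname{G-dim}\psi=\operatorname{G-dim}\varphi=0$, and $\operatorname{G-dim}\varphi\psi=\infty$. In fact $\operatorname{Ext}^i_A(S,A)\neq0$ for all $i\ge1$.
\end{theorem}

So the answer to the question is negative. The example can be reshaped in several ways. A finite module $C$ over a local ring $R$ is \emph{semidualizing} if the homothety map $R\to\operatorname{Hom}_R(C,C)$, which sends $r$ to multiplication by $r$, is an isomorphism and $\operatorname{Ext}^i_R(C,C)=0$ for all $i>0$.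

\begin{theorem}\label{thm:variants}
\begin{enumerate}
\item[(i)] There are surjections $Q_1\to R_1\to S$ of complete local rings with $\operatorname{pd}_{Q_1}R_1<\infty$, $\operatorname{G-dim}_{R_1}S<\infty$ and $\operatorname{G-dim}_{Q_1}S=\infty$.
\item[(ii)] There are surjections $Q_2\to R_2\to S$ of Artinian local rings with $R_2$ totally reflexive over $Q_2$, $S$ totally reflexive over $R_2$, and $\operatorname{G-dim}_{Q_2}S=\infty$.
\item[(iii)] There are an Artinian local ring $R$, a totally reflexive $R$-module $M$ and a semidualizing $R$-module $C$ with $\operatorname{Ext}^i_R(M,C)\neq0$ for all $i\ge1$.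
\end{enumerate}
\end{theorem}

Since the G-dimension of a surjection of complete local rings is the G-dimension of the target as a module, (i) and (ii) are further counterexamples to transitivity. Two more results mark the limits of the phenomenon. Theorem~\ref{thm:gorenstein} shows that total reflexivity passes in both directions along a finite flat map with Gorenstein closed fiber, and Theorem~\ref{thm:tests} determines exactly when our construction produces a counterexample.

The proof has four steps. Section~\ref{sec:facts} locates the obstruction for a finite free map. Section~\ref{sec:tensor} builds a periodic complex over $R=A\otimes_kB$ from a square-zero matrix over $A$ and one over $B$, and reduces the problem to finding a square-zero matrix that behaves differently from its transpose. Section~\ref{sec:matrix} constructs such a matrix and with it a module $M$ that is totally reflexive over $R$ but not of finite G-dimension over $A$. Sections~\ref{sec:cohen} and~\ref{sec:surjections} turn this module into ring homomorphisms.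

\section{Total reflexivity along finite free maps}\label{sec:facts}

Let $T$ be a local ring and $L$ a finite $T$-module. We use four standard facts.
\begin{enumerate}
\item[(G1)] Finite free modules are totally reflexive, and so are finite direct sums of totally reflexive modules, because $\operatorname{Hom}$, $\operatorname{Ext}$ and the biduality map are additive.
\item[(G2)] (Flat base change.) If $T\to T'$ is a flat local homomorphism and $N$ is a $T$-module, then $\operatorname{Ext}^i_{T'}(L\otimes_TT',N\otimes_TT')\cong\operatorname{Ext}^i_T(L,N)\otimes_TT'$, naturally in $L$ and $N$, and the biduality map of $L\otimes_TT'$ is the base change of that of $L$. Hence $L\otimes_TT'$ is totally reflexive over $T'$ if $L$ is totally reflexive over $T$, and $\operatorname{G-dim}_{T'}(L\otimes_TT')\le\operatorname{G-dim}_TL$.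
\item[(G3)] $\operatorname{Ext}^i_T(L,T)=0$ for $i>\operatorname{G-dim}_TL$. Indeed, cut a resolution $0\to G_n\to\cdots\to G_0\to L\to0$ by totally reflexive modules into short exact sequences; since $\operatorname{Ext}^{j}_T(G_m,T)=0$ for $j>0$, we get $\operatorname{Ext}^i_T(L,T)\cong\operatorname{Ext}^{i-n}_T(G_n,T)=0$ for $i>n$.
\item[(G4)] If $0\to X'\to X\to L\to0$ is an exact sequence of finite $T$-modules with $\operatorname{G-dim}_TX'\le n$ and $\operatorname{G-dim}_TX\le n$, then $\operatorname{G-dim}_TL\le n+1$ (Auslander--Bridger; see \cite[Ch.~1]{Christensen}).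
\end{enumerate}

Totally reflexive modules will come to us as cokernels in doubly infinite complexes. A complex $F=(F_i,\partial_i)_{i\in\mathbb Z}$ of finite free $T$-modules is \emph{totally acyclic} over $T$ if both $F$ and $\operatorname{Hom}_T(F,T)$ are acyclic, that is, exact in every degree.

\begin{lemma}\label{lem:acyclic}
Let $F$ be an acyclic complex of finite free $T$-modules and let $M=\operatorname{coker}\partial_1$. Then $\operatorname{Ext}^i_T(M,T)\cong H^i(\operatorname{Hom}_T(F,T))$ for all $i\ge1$. If $F$ is totally acyclic, then $M$ is totally reflexive.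
\end{lemma}

\begin{proof}
Write $(-)^*=\operatorname{Hom}_T(-,T)$. The truncation $F_{\ge0}$ is a free resolution of $M$, which gives the first claim. Suppose that $F^*$ is acyclic; then $\operatorname{Ext}^i_T(M,T)=0$ for $i>0$. Factor $\partial_0$ as $F_0\xrightarrow{\pi}M\xrightarrow{\iota}F_{-1}$. Since $F$ is acyclic, $\iota$ is injective with image $\ker\partial_{-1}$. The map $\pi^*$ is injective with image $\ker\partial_1^*=\operatorname{im}\partial_0^*$, and $\pi^*\iota^*=\partial_0^*$. Hence $\iota^*$ is onto and
\[
\cdots\to F_{-2}^*\xrightarrow{\partial_{-1}^*}F_{-1}^*\xrightarrow{\iota^*}M^*\to0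
\]
is a free resolution. Its dual is $F_{-1}\to F_{-2}\to\cdots$, by biduality for finite free modules. So $\operatorname{Ext}^i_T(M^*,T)=0$ for $i>0$, and $\iota^{**}$ maps $M^{**}$ isomorphically onto $\ker\partial_{-1}\subseteq F_{-1}=F_{-1}^{**}$. By naturality, the biduality map of $M$ followed by $\iota^{**}$ is $\iota$, which is also an isomorphism onto $\ker\partial_{-1}$. Thus the biduality map of $M$ is an isomorphism.
\end{proof}

Let $T\to T'$ be a local homomorphism that makes $T'$ a finite free $T$-module, and let $L$ be a finite $T'$-module. A free resolution $P$ of $L$ over $T'$ is also a free resolution over $T$, and $\operatorname{Hom}_{T'}(P,\operatorname{Hom}_T(T',T))\cong\operatorname{Hom}_T(P,T)$ by adjunction. Therefore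
\begin{equation}\label{eq:adj}
\operatorname{Ext}^i_{T}(L,T)\cong\operatorname{Ext}^i_{T'}(L,\operatorname{Hom}_T(T',T))\qquad\text{for all }i\ge0 .
\end{equation}
Total reflexivity over $T'$ controls $\operatorname{Ext}_{T'}(L,T')$, whereas finite G-dimension over $T$ requires control of $\operatorname{Ext}_{T'}(L,\operatorname{Hom}_T(T',T))$. So the first thing to ask is when $\operatorname{Hom}_T(T',T)\cong T'$.

Recall that an Artinian local ring is \emph{Gorenstein} if and only if its socle, the annihilator of the maximal ideal, is one-dimensional over the residue field. Let $E$ be a finite-dimensional local algebra over a field $\kappa$, with residue field $\ell$. The $E$-module $\operatorname{Hom}_\kappa(E,\kappa)$ is injective, because $\operatorname{Hom}_E(-,\operatorname{Hom}_\kappa(E,\kappa))\cong\operatorname{Hom}_\kappa(-,\kappa)$ is exact. Its socle $\operatorname{Hom}_\kappa(\ell,\kappa)$ is one-dimensional over $\ell$, so it is the injective hull of $\ell$. If $E$ is Gorenstein, then $E$ is an essential extension of $\ell$ and embeds in $\operatorname{Hom}_\kappa(E,\kappa)$; the dimensions agree, so $E\cong\operatorname{Hom}_\kappa(E,\kappa)$.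

\begin{theorem}\label{thm:gorenstein}
Let $T\to T'$ be a finite flat local homomorphism with Gorenstein closed fiber, and let $L$ be a finite $T'$-module. Then $\operatorname{Ext}^i_{T'}(L,T')\cong\operatorname{Ext}^i_T(L,T)$ for all $i\ge0$, and $L$ is totally reflexive over $T'$ if and only if it is totally reflexive over $T$. In particular, the closed fiber of $\psi$ in Theorem~\ref{thm:main} is necessarily not Gorenstein.
\end{theorem}

\begin{proof}
Let $\mathfrak m$ be the maximal ideal of $T$, let $\kappa=T/\mathfrak m$ and $E=T'/\mathfrak mT'$. A finite flat module over a local ring is free, so $T'$ is $T$-free of finite rank, and $\omega=\operatorname{Hom}_T(T',T)$ is $T$-free of the same rank. As $T'$-modules,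
\[
\omega/\mathfrak m\omega\cong\operatorname{Hom}_T(T',\kappa)\cong\operatorname{Hom}_\kappa(E,\kappa)\cong E,
\]
and the last isomorphism is the only place where the Gorenstein hypothesis enters. Let $\lambda\in\omega$ lift a generator. Then $T'\lambda+\mathfrak m\omega=\omega$, so $T'\lambda=\omega$ by Nakayama's lemma. The surjection $T'\to\omega$, $t\mapsto t\lambda$, between free $T$-modules of the same finite rank is bijective. Now \eqref{eq:adj} gives the isomorphisms of $\operatorname{Ext}$ modules.

Put $L^*=\operatorname{Hom}_{T'}(L,T')$ and $L^\dagger=\operatorname{Hom}_T(L,T)$. In degree $0$ the isomorphism is $\theta\colon L^*\to L^\dagger$, $f\mapsto\lambda\circ f$, and it is $T'$-linear for the action $(tg)(l)=g(tl)$ on $L^\dagger$. Hence $\operatorname{Ext}^i_{T'}(L^*,T')\cong\operatorname{Ext}^i_T(L^*,T)\cong\operatorname{Ext}^i_T(L^\dagger,T)$. Moreover $\Phi\mapsto\lambda\circ\Phi\circ\theta^{-1}$ is an isomorphism $L^{**}\to L^{\dagger\dagger}$. It sends $[f\mapsto f(l)]$ to the map that takes $g=\lambda\circ f$ to $\lambda(f(l))=g(l)$, so the two biduality maps correspond. Thus each condition in the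 definition of total reflexivity holds over $T'$ if and only if it holds over $T$.

If the closed fiber of $\psi$ in Theorem~\ref{thm:main} were Gorenstein, the totally reflexive $R$-module $S$ would be totally reflexive over $A$, contrary to $\operatorname{Ext}^i_A(S,A)\ne0$.
\end{proof}

\begin{example}\label{ex:gorenstein}
Take $T=k$ a field and $T'$ a finite-dimensional Gorenstein local $k$-algebra. Every finite $k$-module is free, so every finite $T'$-module is totally reflexive.
\end{example}

A counterexample with a finite free first map therefore needs a fiber that is not Gorenstein. The simplest finite free map with prescribed closed fiber $B$ is $A\to A\otimes_kB$, and this is the map we study.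

\section{Complexes built from two square-zero matrices}\label{sec:tensor}

From now on $k$ is a field, $(-)^\vee=\operatorname{Hom}_k(-,k)$, and $(-)^\top$ denotes the transpose of a matrix. For a $k$-vector space $V$ with an endomorphism $a$ such that $a^2=0$, put $H(V,a)=\ker a/\operatorname{im}a$, and call $(V,a)$ \emph{exact} if $H(V,a)=0$. A square-zero matrix $a\in\operatorname{Mat}_n(A)$ over a $k$-algebra $A$ acts on columns, and we call it exact if $(A^n,a)$ is exact. Since $(-)^\vee$ is an exact functor, $H(V^\vee,a^\vee)\cong H(V,a)^\vee$; so $a^\vee$ is exact if and only if $a$ is.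

We need a supply of totally acyclic complexes over $A\otimes_kB$ whose duals over $A$ can be computed. The mechanism is visible for $1\times1$ matrices.

\begin{example}\label{ex:small}
Let $D=k[\varepsilon]/(\varepsilon^2)$, $B=k[u,v]/(u,v)^2$ and $R=D\otimes_kB=B\oplus\varepsilon B$. Multiplication by $\varepsilon$ is exact on $D$. Multiplication by $u$ is not exact on $B$, since $uv=0$ and $v\notin uB=ku$. In $R$ we have $(\varepsilon+u)(\varepsilon-u)=\varepsilon^2-u^2=0$. For $y_0,y_1\in B$,
\[
(\varepsilon\pm u)(y_0+\varepsilon y_1)=\pm uy_0+\varepsilon(y_0\pm uy_1).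
\]
If this vanishes, then $y_0=\mp uy_1$, so $y_0+\varepsilon y_1=(\varepsilon\mp u)y_1$. Hence the complex
\[
F\colon\ \cdots\to R\xrightarrow{\varepsilon+u}R\xrightarrow{\varepsilon-u}R\xrightarrow{\varepsilon+u}R\to\cdots
\]
is acyclic: exactness in one tensor factor was enough. The dual $\operatorname{Hom}_R(F,R)$ has the same form, so $R/(\varepsilon-u)$ is totally reflexive over $R$. This is no counterexample for $D\to R$, because $D$ is Gorenstein, nor for $B\to R$, because $R/(\varepsilon-u)\cong B$. The single exact factor $(D,\varepsilon)$ survives every dualization. A counterexample needs an exact factor that is lost when we dualize.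
\end{example}

The general statement is a K\"unneth formula.

\begin{lemma}\label{lem:kunneth}
Let $(V,a)$ and $(W,b)$ be $k$-vector spaces with square-zero endomorphisms, and let $d_\pm=a\otimes1\pm1\otimes b$ on $V\otimes_kW$. Then $d_+d_-=d_-d_+=0$, and
\[
\ker d_+/\operatorname{im}d_-\ \cong\ H(V,a)\otimes_kH(W,b)\ \cong\ \ker d_-/\operatorname{im}d_+ .
\]
Thus both quotients vanish if $(V,a)$ or $(W,b)$ is exact, and both are nonzero otherwise.
\end{lemma}

\begin{proof}
The maps $a\otimes1$ and $1\otimes b$ commute, so $d_\pm d_\mp=a^2\otimes1-1\otimes b^2=0$.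

Suppose first that $(V,a)$ is exact. Let $U$ be a complement of $\ker a$ in $V$. Then $a$ maps $U$ isomorphically onto $\operatorname{im}a=\ker a$, so $(V,a)\cong(D\otimes_kU,\varepsilon\otimes1)$ with $D=k[\varepsilon]/(\varepsilon^2)$. Put $W'=U\otimes_kW$ and $b'=1\otimes b$. Then $V\otimes_kW=W'\oplus\varepsilon W'$ and $d_\pm=\varepsilon\pm b'$. The computation of Example~\ref{ex:small}, with $y_0,y_1\in W'$ and $b'$ in place of $u$, gives $\ker d_\pm\subseteq\operatorname{im}d_\mp$, hence equality. If instead $(W,b)$ is exact, exchange the factors: $\pm d_\pm=1\otimes b\pm a\otimes1$, and an overall sign changes neither kernels nor images.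

In general, let $U$ be a complement of $\ker a$ in $V$ and $H$ a complement of $\operatorname{im}a=aU$ in $\ker a$. Then $V=V'\oplus H$, where $V'=U\oplus aU$ is stable under $a$ and exact, $a$ vanishes on $H$, and $H\cong H(V,a)$. Decompose $W=W''\oplus H'$ in the same way. The three summands of
\[
V\otimes_kW=(V'\otimes_kW)\oplus(H\otimes_kW'')\oplus(H\otimes_kH')
\]
are stable under $d_+$ and $d_-$. The first two contribute nothing to $\ker d_\pm/\operatorname{im}d_\mp$ by the exact case, and on the third $d_+=d_-=0$.
\end{proof}

The signs must alternate because $d_+^2=2\,a\otimes b$. In characteristic $2$ we have $d_+=d_-$, and nothing else changes.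

Let $A$ and $B$ be finite-dimensional local $k$-algebras with residue field $k$, and let $R=A\otimes_kB$. The ideal $\mathfrak m_A\otimes B+A\otimes\mathfrak m_B$ is nilpotent with quotient $k$, so $R$ is local with residue field $k$. It is finite and free over $A$, via $\alpha\mapsto\alpha\otimes1$, with closed fiber $B$, and it is finite and free over $B$. Let $a\in\operatorname{Mat}_n(A)$ and $b\in\operatorname{Mat}_{n'}(B)$ satisfy $a^2=0$ and $b^2=0$; then also $(a^\top)^2=(a^2)^\top=0$ and $(b^\top)^2=0$, since the rings are commutative. Identify $R^{nn'}=A^n\otimes_kB^{n'}$ and define a complex $F=F(a,b)$ of free $R$-modules and a module $M=M(a,b)$ by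
\[
F_i=A^n\otimes_kB^{n'},\qquad\partial_i=a\otimes1+(-1)^i\,1\otimes b\quad(i\in\mathbb Z),\qquad M=\operatorname{coker}\partial_1 .
\]
The terms of $F$ are finite and free over each of $R$, $A$ and $B$, so $F$ has three duals. They treat the two factors differently: dualizing over $A$ transposes $a$ but takes only the $k$-dual of $b$.

\begin{theorem}\label{thm:tests}
Let $A,B,a,b,R,F,M$ be as above.
\begin{enumerate}
\item[(1)] Each of the following four complexes is acyclic if and only if the condition in the last column holds, and otherwise it has nonzero homology in every degree.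
\[
\begin{array}{lll}
\text{complex}&\text{differentials}&\text{acyclic if and only if}\\ \hline
F&a\otimes1\pm1\otimes b&a\text{ or }b\text{ is exact}\\
\operatorname{Hom}_R(F,R)&a^\top\otimes1\pm1\otimes b^\top&a^\top\text{ or }b^\top\text{ is exact}\\
\operatorname{Hom}_A(F,A)&a^\top\otimes1\pm1\otimes b^\vee&a^\top\text{ or }b\text{ is exact}\\
\operatorname{Hom}_B(F,B)&a^\vee\otimes1\pm1\otimes b^\top&a\text{ or }b^\top\text{ is exact}
\end{array}
\]
\item[(2)] The complex $F$ is totally acyclic over $R$ while $\operatorname{Hom}_A(F,A)$ is not acyclic if and only if $a$ and $b^\top$ are exact and $a^\top$ and $b$ are not.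
\item[(3)] In the situation of (2), $M$ is totally reflexive over $R$ and over $B$, while $\operatorname{Ext}^i_A(M,A)\neq0$ for all $i\ge1$ and $\operatorname{G-dim}_AM=\infty$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) We first identify the differentials. In the basis $e_i\otimes e'_j$ of $R^{nn'}$ the entry of $a\otimes1\pm1\otimes b$ in row $(i,j)$ and column $(i',j')$ is $a_{ii'}\delta_{jj'}\pm\delta_{ii'}b_{jj'}$. The transposed matrix, which is the differential of $\operatorname{Hom}_R(F,R)$ in the dual basis, is $a^\top\otimes1\pm1\otimes b^\top$ on $A^n\otimes_kB^{n'}$. Next, since $B^{n'}$ is finite-dimensional, $\operatorname{Hom}_A(A^n\otimes_kB^{n'},A)\cong\operatorname{Hom}_A(A^n,A)\otimes_k(B^{n'})^\vee$, naturally in both factors. Under $\operatorname{Hom}_A(A^n,A)=A^n$ the map $a$ induces $a^\top$, so the differentials of $\operatorname{Hom}_A(F,A)$ are $a^\top\otimes1\pm1\otimes b^\vee$ on $A^n\otimes_k(B^{n'})^\vee$. Exchanging the roles of $A$ and $B$ gives $a^\vee\otimes1\pm1\otimes b^\top$ on $(A^n)^\vee\otimes_kB^{n'}$. In all four complexes the signs alternate. Now apply Lemma~\ref{lem:kunneth}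 to the pairs $(a,b)$, $(a^\top,b^\top)$, $(a^\top,b^\vee)$, $(a^\vee,b^\top)$, and use that $a^\vee$ and $b^\vee$ are exact if and only if $a$ and $b$, respectively, are.

(2) By the third row, $\operatorname{Hom}_A(F,A)$ fails to be acyclic if and only if neither $a^\top$ nor $b$ is exact. Under this condition, the first row says that $F$ is acyclic if and only if $a$ is exact, and the second row says that $\operatorname{Hom}_R(F,R)$ is acyclic if and only if $b^\top$ is exact.

(3) The complex $F$ is totally acyclic over $R$, and also over $B$ by the fourth row, since $a$ is exact. Lemma~\ref{lem:acyclic} shows that $M$ is totally reflexive over $R$ and over $B$, and that $\operatorname{Ext}^i_A(M,A)\cong H^i(\operatorname{Hom}_A(F,A))$ for $i\ge1$. These groups are nonzero by (1), and (G3) gives $\operatorname{G-dim}_AM=\infty$.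
\end{proof}

In the situation of (2), $F$ is acyclic because of the first factor and $\operatorname{Hom}_R(F,R)$ is acyclic because of the second, while $\operatorname{Hom}_A(F,A)$ pairs the two maps that are not exact. One matrix suffices: if $a$ is exact and $a^\top$ is not, take $B=A$ and $b=a^\top$.

\begin{remark}\label{rem:needs}
Suppose that $a\in\operatorname{Mat}_n(A)$ is exact and $a^\top$ is not. Then $a$ is not symmetric, so $n\ge2$. The ring $A$ is not Gorenstein: otherwise the isomorphism $\theta$ from the proof of Theorem~\ref{thm:gorenstein}, for $k\to A$, identifies $(\operatorname{Hom}_A(A^n,A),a^\top)$ with $((A^n)^\vee,a^\vee)$, which is exact. Finally, $\dim_kH(A^n,a)=n\dim_kA-2\operatorname{rank}_ka$, so what we are asking is that $a$ and $a^\top$ have different ranks as $k$-linear maps on $A^n$.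
\end{remark}

\section{An exact matrix whose transpose is not exact}\label{sec:matrix}

We look for a graded algebra $A=A_0\oplus A_1\oplus A_2$ with $A_0=k$ and a square-zero matrix $a$ with entries in $A_1$. Then $a$ raises degrees by one, and it is exact if and only if
\begin{equation}\label{eq:strand}
0\to A_0^n\xrightarrow{a}A_1^n\xrightarrow{a}A_2^n\to0
\end{equation}
is exact. This forces $\dim_kA_2=\dim_kA_1-1$. Conversely, assume this equality and that the first map is injective. If the second map is onto, its kernel has dimension $n$ and contains $a(A_0^n)$, which has dimension $n$; so \eqref{eq:strand} is exact. The task is to make $a\colon A_1^n\to A_2^n$ onto while $a^\top\colon A_1^n\to A_2^n$ is not.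

Let $A$ be the quotient of $k[p,s,x,y,z]$ by $(p,s,x,y,z)^3$ and the relations
\[
s^2=p^2,\quad xy=-p^2,\quad pz=y^2,\quad sz=x^2,\quad px=py=sx=sy=xz=yz=z^2=0 .
\]
Each of these eleven quadratic relations expresses one of the monomials $s^2$, $xy$, $pz$, $sz$, $px$, $py$, $sx$, $sy$, $xz$, $yz$, $z^2$ through the four remaining monomials of degree two. Hence $A_1$ has basis $p,s,x,y,z$ and $A_2$ has basis $p^2,ps,x^2,y^2$. So $A$ is a local $k$-algebra with residue field $k$, with $\mathfrak m_A^3=0$ and $\dim_kA=1+5+4=10$, and $\dim_kA_2=\dim_kA_1-1$. Its socle contains $A_2$, so $A$ is not Gorenstein. Put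
\[
a=\begin{pmatrix}p&x\\y&s\end{pmatrix},\qquad\text{so that}\qquad a^2=\begin{pmatrix}p^2+xy&px+xs\\yp+sy&yx+s^2\end{pmatrix}=0 .
\]

\begin{lemma}\label{lem:matrix}
The matrix $a$ is exact, and $\dim_kH(A^2,a^\top)=4$; in particular $a^\top$ is not exact.
\end{lemma}

\begin{proof}
We have $a(u,w)=(pu+xw,\,yu+sw)$ and $a^\top(u,w)=(pu+yw,\,xu+sw)$. Both maps are injective on $A_0^2=k^2$, because the columns $(p,y),(x,s)$ of $a$ are linearly independent over $k$, and so are the columns $(p,x),(y,s)$ of $a^\top$. The values on the standard basis of $A_1^2$ are as follows.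
\[
\begin{array}{c|ccccc}
v&p&s&x&y&z\\ \hline
a(v,0)=(pv,yv)&(p^2,0)&(ps,0)&(0,-p^2)&(0,y^2)&(y^2,0)\\
a(0,v)=(xv,sv)&(0,ps)&(0,p^2)&(x^2,0)&(-p^2,0)&(0,x^2)\\ \hline
a^\top(v,0)=(pv,xv)&(p^2,0)&(ps,0)&(0,x^2)&(0,-p^2)&(y^2,0)\\
a^\top(0,v)=(yv,sv)&(0,ps)&(0,p^2)&(-p^2,0)&(y^2,0)&(0,x^2)
\end{array}
\]
In the first two rows each of $p^2,ps,x^2,y^2$ occurs in the first coordinate and in the second. So $a\colon A_1^2\to A_2^2$ is onto, and \eqref{eq:strand} is exact. The last two rows span the subspace with basis $(p^2,0)$, $(ps,0)$, $(y^2,0)$, $(0,p^2)$, $(0,ps)$, $(0,x^2)$, which does not contain $(x^2,0)\in\ker a^\top$. The rank of $a^\top$ on $A^2$ is $2+6=8$, so $\dim_kH(A^2,a^\top)=20-2\cdot8=4$.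
\end{proof}

The table shows what the variable $z$ is for. The subalgebra generated by $p,s,x,y$ has the automorphism that exchanges $x$ and $y$, and this automorphism carries $a$ to $a^\top$; over that subalgebra the two matrices cannot be told apart. Without the last column, $a$ misses $(y^2,0)$ and $(0,x^2)$, while $a^\top$ misses $(x^2,0)$ and $(0,y^2)$. Since $xz=yz=0$, the variable $z$ sees only the diagonal, so it contributes the same two vectors $(pz,0)$ and $(0,sz)$ to both images. The relations $pz=y^2$ and $sz=x^2$ make these the two vectors that $a$ lacks and that $a^\top$ already has.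

Let $B$ be a second copy of $A$, with generators $p',s',x',y',z'$, and let $b\in\operatorname{Mat}_2(B)$ be the copy of $a^\top$. For the rest of the paper,
\[
R=A\otimes_kB,\qquad F=F(a,b),\qquad M=M(a,b).
\]
Explicitly, $F_i=R^4$ and the differentials alternate between the two matrices
\[
d_\pm=\begin{pmatrix}
p\pm p'&\pm y'&x&0\\
\pm x'&p\pm s'&0&x\\
y&0&s\pm p'&\pm y'\\
0&y&\pm x'&s\pm s'
\end{pmatrix},
\]
with $M=\operatorname{coker}d_-$. In particular $M$ is generated by four elements $m_1,\dots,m_4$.

\begin{proposition}\label{prop:module}
The module $M$ is totally reflexive over $R$ and over $B$, while $\operatorname{Ext}^i_A(M,A)\neq0$ for all $i\ge1$ and $\operatorname{G-dim}_AM=\infty$.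
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:matrix}, $a$ and $b^\top$ are exact and $a^\top$ and $b$ are not. Apply Theorem~\ref{thm:tests}(3).
\end{proof}

\begin{remark}\label{rem:sizes}
Lemmas~\ref{lem:kunneth} and~\ref{lem:matrix} give $\operatorname{Ext}^i_A(M,A)\cong H(A^2,a^\top)\otimes_kH(B^2,b)^\vee$, of dimension $4\cdot4=16$, for every $i\ge1$. Also $\dim_kR=100$. In the exact case of Lemma~\ref{lem:kunneth} the map $y_1\mapsto(\varepsilon-b')y_1$ is a bijection from $W'$ onto $\ker d_+=\operatorname{im}d_-$, which is therefore half of $F_0$; so $\dim_kM=200$.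
\end{remark}

Formula \eqref{eq:adj} turns Proposition~\ref{prop:module} into a statement over $R$ alone. A totally reflexive $R$-module $M$ has $\operatorname{Ext}^i_R(M,C)=0$ for $i>0$ when $C=R$, by definition, and when $C=R^\vee$, which is injective. The module $\operatorname{Hom}_A(R,A)$ is a mixture of these two, free in the first factor and injective in the second, and for it the vanishing fails.

\begin{proof}[Proof of Theorem~\ref{thm:variants}(iii)]
Let $C=\operatorname{Hom}_A(R,A)\cong A\otimes_kB^\vee\cong B^\vee\otimes_BR$. By (G2) for the flat map $B\to R$,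
\[
\operatorname{Ext}^i_R(C,C)\cong\operatorname{Ext}^i_B(B^\vee,B^\vee)\otimes_BR .
\]
This vanishes for $i>0$ because $B^\vee$ is an injective $B$-module. For $i=0$, adjunction gives $\operatorname{Hom}_B(B^\vee,B^\vee)\cong B^{\vee\vee}$, $h\mapsto[f\mapsto h(f)(1)]$, and multiplication by $\beta\in B$ goes to $[f\mapsto f(\beta)]$. So the homothety map of $B^\vee$ is the isomorphism $B\to B^{\vee\vee}$, and the homothety map of $C$ is its base change. Thus $C$ is semidualizing. By \eqref{eq:adj} and Proposition~\ref{prop:module}, $\operatorname{Ext}^i_R(M,C)\cong\operatorname{Ext}^i_A(M,A)\ne0$ for all $i\ge1$, and $M$ is totally reflexive over $R$.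
\end{proof}

\section{From the module to ring homomorphisms}\label{sec:cohen}

Two things remain for Theorem~\ref{thm:main}: to replace the module $M$ by a ring, and to compute the G-dimension of a finite map $T\to S$ of Artinian rings. Such a map need not be surjective, so the definition asks for the G-dimension of $S$ over a power series ring over $T$ and not over $T$ itself. We compare the two by adjoining one variable at a time.

For a finite module $L$ over a local ring $T$, the module $L\otimes_TT[[t]]$ is the module $L[[t]]$ of formal power series with coefficients in $L$. A $T$-linear endomorphism $\eta$ of $L$ acts on it coefficientwise. If $\eta$ is nilpotent, then $L$ becomes a $T[[t]]$-module $L_\eta$ on which $\sum c_it^i$ acts as the finite sum $\sum c_i\eta^i$.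

\begin{lemma}\label{lem:onevar}
Let $L$ be a finite module over a local ring $T$ and let $\eta$ be a nilpotent endomorphism of $L$.
\begin{enumerate}
\item[(1)] There is an exact sequence of $T[[t]]$-modules
\[
0\to L[[t]]\xrightarrow{\,t-\eta\,}L[[t]]\xrightarrow{\ \pi\ }L_\eta\to0,\qquad\pi\Big(\sum l_it^i\Big)=\sum\eta^il_i .
\]
\item[(2)] $\operatorname{Ext}^{i+1}_{T[[t]]}(L_\eta,T[[t]])\cong\operatorname{Ext}^i_T(L,T)$ for all $i\ge0$.
\item[(3)] $\operatorname{G-dim}_{T[[t]]}L_\eta\le\operatorname{G-dim}_TL+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The sum that defines $\pi$ is finite, $\pi$ is $T[[t]]$-linear and onto, and $\pi\circ(t-\eta)=0$ because $t$ acts on $L_\eta$ as $\eta$. If $(t-\eta)\sum l_it^i=0$, the coefficient of $t^{i+1}$ gives $l_i=\eta l_{i+1}$, so $l_i=\eta^Nl_{i+N}=0$ for $N\gg0$; thus $t-\eta$ is injective. Suppose that $\pi(\sum l_it^i)=0$, and put $n_j=\sum_{i>j}\eta^{i-1-j}l_i$, a finite sum. In $(t-\eta)\sum n_jt^j$ the constant term is $-\eta n_0=-\sum_{i>0}\eta^il_i=l_0$, and for $j\ge1$ the coefficient of $t^j$ is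
\[
n_{j-1}-\eta n_j=\sum_{i\ge j}\eta^{i-j}l_i-\sum_{i>j}\eta^{i-j}l_i=l_j .
\]
So $\ker\pi=\operatorname{im}(t-\eta)$.

(2) Let $E^i=\operatorname{Ext}^i_T(L,T)$, a finite $T$-module, and let $\eta^{(i)}$ be the endomorphism of $E^i$ induced by $\eta$; it is nilpotent. By (G2), $\operatorname{Ext}^i_{T[[t]]}(L[[t]],T[[t]])\cong E^i[[t]]$, and $t-\eta$ induces $t-\eta^{(i)}$. By (1) applied to $E^i$, this map is injective with cokernel $E^i$. The long exact sequence of $\operatorname{Ext}_{T[[t]]}(-,T[[t]])$ for the sequence in (1) reads
\[
E^i[[t]]\xrightarrow{t-\eta^{(i)}}E^i[[t]]\to\operatorname{Ext}^{i+1}_{T[[t]]}(L_\eta,T[[t]])\to E^{i+1}[[t]]\xrightarrow{t-\eta^{(i+1)}}E^{i+1}[[t]].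
\]
The last map is injective, so the middle term is the cokernel of the first map.

(3) By (G2), $\operatorname{G-dim}_{T[[t]]}L[[t]]\le\operatorname{G-dim}_TL$. Apply (G4) to the sequence in (1).
\end{proof}

Nilpotence is needed: for $\eta=1$ the map $t-1$ is bijective on $L[[t]]$, and its cokernel is $0$.

\begin{proposition}\label{prop:cohen}
Let $T\to S$ be a local homomorphism of Artinian local rings with $S$ finite over $T$. Let $T'=T[[t_1,\dots,t_r]]$, and let $T'\to S$ be a surjective homomorphism of $T$-algebras that maps each $t_j$ into the maximal ideal of $S$. Then $T\to T'\to S$ is a Cohen factorization, and: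
\begin{enumerate}
\item[(1)] $\operatorname{Ext}^{i+r}_{T'}(S,T')\cong\operatorname{Ext}^i_T(S,T)$ for all $i\ge0$;
\item[(2)] if $S$ is totally reflexive over $T$, then $\operatorname{G-dim}_{T'}S=r$, so $\operatorname{G-dim}(T\to S)=0$;
\item[(3)] if $\operatorname{Ext}^i_T(S,T)\neq0$ for infinitely many $i$, then $\operatorname{G-dim}_{T'}S=\infty$, so $\operatorname{G-dim}(T\to S)=\infty$.
\end{enumerate}
\end{proposition}

\begin{proof}
Artinian local rings are complete, so $\widehat S=S$ and $T'$ is complete. The map $T\to T'$ is flat and local, and its closed fiber is a power series ring in $r$ variables over a field, which is regular of embedding dimension $r$.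

Let $T_j=T[[t_1,\dots,t_j]]$, so that $T_{j+1}=T_j[[t_{j+1}]]$. The ring $S$ is finite over $T$, hence over $T_j$. Let $\eta$ be multiplication by the image of $t_{j+1}$ in $S$. It is nilpotent because $S$ is Artinian, and $S_\eta$ is $S$ with its given $T_{j+1}$-module structure, since a high power of $t_{j+1}$ maps to $0$. So Lemma~\ref{lem:onevar} applies to each step $T_j\to T_{j+1}$.

(1) Apply Lemma~\ref{lem:onevar}(2) for $j=r-1,\dots,0$.

(2) Lemma~\ref{lem:onevar}(3), applied $r$ times, gives $\operatorname{G-dim}_{T'}S\le r$. By (1), $\operatorname{Ext}^r_{T'}(S,T')\cong\operatorname{Hom}_T(S,T)$. This is nonzero, because $S\ne0$ is isomorphic to its double dual. So $\operatorname{G-dim}_{T'}S\ge r$ by (G3).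

(3) By (1), $\operatorname{Ext}^i_{T'}(S,T')\ne0$ for infinitely many $i$. Apply (G3).
\end{proof}

To pass from a module to a ring we use the \emph{trivial extension} $R\ltimes M$: the $R$-module $R\oplus M$ with multiplication $(r,m)(r',m')=(rr',rm'+r'm)$, so that $M$ is an ideal with $M^2=0$. It adds to $M$ only a free summand.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A,R,M$ be as in Section~\ref{sec:matrix} and let $S=R\ltimes M$. This is a finite-dimensional local $k$-algebra with maximal ideal $\mathfrak m_R\oplus M$ and residue field $k$. Let $\psi\colon A\to R$ be the map $\alpha\mapsto\alpha\otimes1$ and $\varphi\colon R\to S$ the map $r\mapsto(r,0)$; both are local. The $A$-module $R$ is finite and free, hence totally reflexive. The $R$-module $S\cong R\oplus M$ is totally reflexive by Proposition~\ref{prop:module} and (G1). For $i\ge1$,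
\[
\operatorname{Ext}^i_A(S,A)\cong\operatorname{Ext}^i_A(R,A)\oplus\operatorname{Ext}^i_A(M,A)=\operatorname{Ext}^i_A(M,A)\neq0 .
\]

Let $T\to S'$ be any of the three maps $\psi$, $\varphi$, $\varphi\psi$, and let $n_1,\dots,n_r$ generate the maximal ideal $\mathfrak n$ of $S'$. The $n_j$ are nilpotent, so $t_j\mapsto n_j$ defines a $T$-algebra map $T[[t_1,\dots,t_r]]\to S'$. It is onto: the residue field of $S'$ is $k$, so $\mathfrak n^i/\mathfrak n^{i+1}$ is spanned over $k$ by monomials of degree $i$ in the $n_j$, and $\mathfrak n$ is nilpotent. Proposition~\ref{prop:cohen}(2) gives $\operatorname{G-dim}\psi=\operatorname{G-dim}\varphi=0$, and Proposition~\ref{prop:cohen}(3) gives $\operatorname{G-dim}\varphi\psi=\infty$. Since finiteness does not depend on the Cohen factorization, no other factorization of $\varphi\psi$ gives a finite value.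
\end{proof}

\section{Surjective counterexamples}\label{sec:surjections}

Keep $A,B,R,M$ and $S=R\ltimes M$. To make the maps $A\to R\to S$ surjective, we adjoin to $A$ five variables $Y_j$ for the generators $p',s',x',y',z'$ of $\mathfrak m_B$ and four variables $Z_j$ for the generators $m_1,\dots,m_4$ of $M$. The variables must not disturb the nonvanishing of $\operatorname{Ext}_A(S,A)$. Power series variables only shift it, by Proposition~\ref{prop:cohen}; truncated variables with a Gorenstein fiber leave it unchanged, by Theorem~\ref{thm:gorenstein}. These two choices give (i) and (ii).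

\begin{proof}[Proof of Theorem~\ref{thm:variants}(i)]
Write $Y=Y_1,\dots,Y_5$ and $Z=Z_1,\dots,Z_4$. Let $Q_1=A[[Y,Z]]$ and $R_1=R[[Z]]$; these are complete local rings. Let $k[[Y]]\to B$ be the surjection that sends $Y_1,\dots,Y_5$ to $p',s',x',y',z'$. Since $A$ is finite-dimensional, $A[[Y]]=A\otimes_kk[[Y]]$ is free over $k[[Y]]$, and we obtain a surjection
\[
A[[Y]]\to A[[Y]]\otimes_{k[[Y]]}B\cong A\otimes_kB=R .
\]
Tensoring with the flat $A[[Y]]$-algebra $Q_1$ gives a surjection $Q_1\to R\otimes_{A[[Y]]}Q_1=R_1$ with $Z_j\mapsto Z_j$. The ring $k[[Y]]$ is regular of dimension $5$, so $B$ has a free resolution of length at most $5$ over it. The two flat base changes carry this to a free resolution of $R_1$ over $Q_1$, so $\operatorname{pd}_{Q_1}R_1\le5$.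

Let $R_1\to S$ be the $R$-algebra map with $Z_j\mapsto(0,m_j)$. It is onto because $S=R\oplus\sum Rm_j$. Proposition~\ref{prop:cohen}(2), with $T=R$ and $T'=R_1$, gives $\operatorname{G-dim}_{R_1}S=4$. The composite $Q_1\to S$ is a surjection of $A$-algebras that maps all nine variables into the maximal ideal, so Proposition~\ref{prop:cohen}(3), with $T=A$ and $T'=Q_1$, gives $\operatorname{G-dim}_{Q_1}S=\infty$.
\end{proof}

For (ii) we use that $k[t_1,\dots,t_n]/(t_1^{e_1},\dots,t_n^{e_n})$ is Gorenstein. Indeed, multiplication by $t_j$ is injective on the span of the basis monomials in which $t_j$ has exponent less than $e_j-1$ and kills the other basis monomials, so the socle is spanned by $t_1^{e_1-1}\cdots t_n^{e_n-1}$.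

\begin{proof}[Proof of Theorem~\ref{thm:variants}(ii)]
Let $P=k[Y_1,\dots,Y_5]/(Y_1^3,\dots,Y_5^3)$ and $E=k[Z_1,\dots,Z_4]/(Z_1^2,\dots,Z_4^2)$, and put
\[
Q_2=A\otimes_kP\otimes_kE,\qquad R_2=R\otimes_kE=A\otimes_kB\otimes_kE .
\]
These are finite-dimensional local $k$-algebras. Since $\mathfrak m_B^3=0$, sending the $Y_j$ to $p',s',x',y',z'$ defines a surjection $P\to B$, which induces a surjection $Q_2\to R_2$. Since $M^2=0$, there is an $R$-algebra map $R_2\to S$ with $Z_j\mapsto(0,m_j)$, and it is onto. The rings $P$, $E$ and $P\otimes_kE$ are Gorenstein, and each is used once.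

Since $P$ is Gorenstein, $B$ is totally reflexive over $P$ by Example~\ref{ex:gorenstein}. The ring $Q_2$ is free over $P$ and $B\otimes_PQ_2=R_2$, so $R_2$ is totally reflexive over $Q_2$ by (G2).

The map $R\to R_2$ is finite and free with closed fiber $E$, and $S$ is totally reflexive over $R$. So $S$ is totally reflexive over $R_2$ by Theorem~\ref{thm:gorenstein}.

The map $A\to Q_2$ is finite and free with closed fiber $P\otimes_kE$. By Theorem~\ref{thm:gorenstein}, $\operatorname{Ext}^i_{Q_2}(S,Q_2)\cong\operatorname{Ext}^i_A(S,A)\ne0$ for all $i\ge1$, and (G3) gives $\operatorname{G-dim}_{Q_2}S=\infty$.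
\end{proof}

\begin{thebibliography}{9}

\bibitem{Christensen}
Christensen, \emph{Gorenstein Dimensions}, LNM 1747.

\bibitem{CMDG}
\emph{Cohen-Macaulay Local Rings and Gorenstein Differential Graded Algebras}, \texttt{https://noter.math.ku.dk/phd03af.pdf}.

\end{thebibliography}
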